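# Lifting and perturbing surfaces in $\mathbb R^4$: heights, sheets and degrees

## 1. Surfaces without triple points always lift

Take a closed surface $K$ and a smooth map $f:K\to\mathbb R^3$ whose image crosses itself. In $\mathbb R^4$ there is one more coordinate with which to pull the crossing sheets apart. There are two ways to use it. Let $\pi:\mathbb R^4\to\mathbb R^3$ be the canonical projection and $i:\mathbb R^3\to\mathbb R^4$ the canonical inclusion.

**(P)** $f$ is a *projected embedding*: there is an embedding $\bar f:K\to\mathbb R^4$ with $f=\pi\circ\bar f$.

**(A)** $i\circ f$ is *approximable by embeddings*: for each $\varepsilon>0$ there is an embedding $\phi:K\to\mathbb R^4$ that is $\varepsilon$-close to $i\circ f$.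

In (P) the first three coordinates are frozen and only a height function may be added: $\bar f=(f,h)$. In (A) all four coordinates may move, but only a little, and only in the $C^0$ sense. One implication is immediate. If $(f,h)$ is an embedding, so is $(f,\lambda h)$ for every $\lambda>0$, and $\lambda\to0$ gives (P) $\Rightarrow$ (A). The question is whether (A) implies (P).

The question comes from "Obstructions to approximating maps of $n$-manifolds into $\mathbb R^{2n}$ by embeddings" (https://repovs.splet.arnes.si/files/2022/09/AhReSk02.pdf). There it appears as a conjecture, $(1.3.1)\Leftrightarrow(\mathrm A)$, where (1.3.1) is a combinatorial condition at the triple points of $f$. That paper's known result, as quoted with the problem, is that (1.3.1) is equivalent to (P) for closed orientable $K$. Condition (1.3.1) enters in Section 8; until then we study (A) and (P) directly.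

**General position.** Everything is smooth unless said otherwise, and $f$ is in general position. This means that $f$ is an immersion except at finitely many *Whitney umbrellas*, with normal form $(a,b)\mapsto(a,ab,b^2)$, whose values have a single preimage. It also means that double and triple points are transverse, that there are finitely many triple points, and that there are no quadruple points.

**Double pairs.** Put $F(x,y)=f(x)-f(y)$ and $\tau(x,y)=(y,x)$ on $K\times K$, and
$$\widetilde\Delta^\circ=\{(x,y)\in K\times K: x\ne y,\ fx=fy\}.$$
If $(x,y)\in\widetilde\Delta^\circ$, then $f$ is immersed at $x$ and $y$, and the two tangent planes $df(T_xK)$, $df(T_yK)$ span $\mathbb R^3$. So $dF$ is onto at $(x,y)$, and $\widetilde\Delta^\circ$ is a 1-manifold. Let $\widetilde\Delta$ be its closure. A point $(x,x)$ of $\widetilde\Delta$ has $f$ noninjective on every neighborhood of $x$, so $x$ is an umbrella point.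

*Example (umbrella).* If $(a,ab,b^2)=(a',a'b',b'^2)$ at two different points, then $a=a'$, $b'=-b\ne0$ and $ab=-ab$, so $a=0$. The double pairs near an umbrella point $c$ are exactly $((0,b),(0,-b))$ with $b\neq0$. The closure adds the pair $(c,c)$ and gives a smooth arc on which $\tau$ acts by $b\mapsto-b$.

Hence $\widetilde\Delta$ is a disjoint union of circles, and $\widetilde\Delta^\circ$ is $\widetilde\Delta$ minus the finitely many pairs $(c,c)$. The quotient $\Delta=\widetilde\Delta/\tau$ is a disjoint union of circles and arcs, the arcs ending at umbrellas. It is immersed in $\mathbb R^3$ by $[(x,y)]\mapsto fx$.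

*Example (two spheres).* Two unit spheres $S_1,S_2$ meeting in one circle give two circles in $\widetilde\Delta$, one of pairs in $S_1\times S_2$ and one of pairs in $S_2\times S_1$. They are exchanged by $\tau$, and $\Delta$ is one circle.

**Height sign.** A *height sign* is a continuous function $s:\widetilde\Delta^\circ\to\{\pm1\}$ with $s\circ\tau=-s$. Read $s(x,y)=+1$ as "$x$ is above $y$". If $(f,h)$ is an embedding, then $s(x,y)=\operatorname{sign}(h(x)-h(y))$ is a height sign. In the two-sphere example, "$S_2$ above $S_1$" is one.

Here is the easy case.

**Proposition 1.** *Let $K$ be a closed orientable surface and let $f$ be a general position map without triple points. Then $f$ is a projected embedding.*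

The proof produces a height sign from orientations, and then a height function from the height sign. The second part is local, followed by a gluing. Fix a height sign $s$. For $W\subset\mathbb R^3$ open, call a smooth function $h:f^{-1}(W)\to\mathbb R$ *good* if

- $h(x)>h(y)$ whenever $(x,y)\in\widetilde\Delta^\circ$, $fx\in W$ and $s(x,y)=1$;
- $dh\ne0$ on $\ker df_c\setminus0$ for each umbrella point $c\in f^{-1}(W)$.

Restrictions of good functions to smaller $W$ are good.

**Lemma 1 (gluing).** *Let $s$ be a height sign on any closed surface $K$. If every $d\in f(K)$ has a neighborhood $W_d$ with a good function $h_d$, then there is a smooth $h:K\to\mathbb R$ such that $(f,h)$ is an embedding.*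

*Proof.* Choose finitely many $W_d$ covering $f(K)$, including $W_{f(c)}$ for every umbrella point $c$. Delete each umbrella value $f(c)$ from all of these sets except its own $W_{f(c)}$. The sets still cover $f(K)$ and the $h_d$ remain good. Take smooth $\lambda_d\ge0$ on $\mathbb R^3$, supported in these sets, with $\sum\lambda_d=1$ on $f(K)$, and put
$$h=\sum_d(\lambda_d\circ f)\,h_d .$$

Let $(x,y)\in\widetilde\Delta^\circ$ with $s(x,y)=1$. Since $fx=fy$, the weights at $x$ and $y$ agree, so
$$h(x)-h(y)=\sum_d\lambda_d(fx)\bigl(h_d(x)-h_d(y)\bigr)>0 .$$
Here each term with $\lambda_d(fx)>0$ is positive, and there is at least one such term. By $s\circ\tau=-s$, the values $h(x)$ and $h(y)$ differ for every double pair, so $(f,h)$ is injective.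

At an umbrella point $c$ let $0\ne v\in\ker df_c$. Then $d(\lambda_d\circ f)(v)=d\lambda_d(df_c v)=0$. Only $\lambda_{f(c)}$ is nonzero at $f(c)$, and its value there is $1$. So $dh(v)=dh_{f(c)}(v)\neq0$. Elsewhere $f$ itself is an immersion. Thus $(f,h)$ is an injective immersion of a compact manifold, that is, an embedding. $\square$

**Lemma 2 (one or two preimages).** *Let $s$ be a height sign on any closed surface $K$. Every $d\in f(K)$ with one or two preimages has a neighborhood with a good function.*

*Proof.* By compactness, $f^{-1}(W)$ lies in any given neighborhood of $f^{-1}(d)$ once $W\ni d$ is small.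

If $d$ has one preimage and it is nonsingular, then for small $W_d$ the set $f^{-1}(W_d)$ lies in a disc on which $f$ is an injective immersion. There are no double pairs and no umbrellas over $W_d$, and $h_d=0$ is good.

If $d=f(c)$ with $c$ an umbrella point, use the normal form on a disc containing $f^{-1}(W_d)$. The pairs over $W_d$ are among $((0,b),(0,-b))$, $b\ne0$. By continuity $s$ is constant for $b>0$, and it has the opposite value for $b<0$. So $h_d=b$ or $h_d=-b$ satisfies the first condition. The second holds because $\ker df_c$ is spanned by $\partial_b$ and $dh_d(\partial_b)=\pm1$.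

If $d$ has two preimages $x_1,x_2$, they are nonsingular. For small $W_d$ the set $f^{-1}(W_d)$ lies in disjoint small discs $D_1\ni x_1$, $D_2\ni x_2$ on each of which $f$ is an injective immersion. So each double pair over $W_d$ lies in $D_1\times D_2$ or $D_2\times D_1$, close to $(x_1,x_2)$ or $(x_2,x_1)$. Since $s$ is locally constant on the 1-manifold $\widetilde\Delta^\circ$, for small discs it takes on such a pair the value $s(x_1,x_2)$, respectively $s(x_2,x_1)$. Let $h_d$ be constant on each disc, the larger constant on the disc that $s$ declares to be above. $\square$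

*Proof of Proposition 1.* By the lemmas it suffices to find a height sign. Orient $K$, and let $b_x$ be the positive unit normal of the sheet at $x$. For $(x,y)\in\widetilde\Delta^\circ$ the normals $b_x,b_y$ at $fx=fy$ are independent, and $b_x\times b_y$ spans the tangent line $df(T_xK)\cap df(T_yK)$ of the double curve. Choose an orientation $\mathcal T$ of $\Delta$; it exists because $\Delta$ is a union of circles and arcs. Put
$$s_{\mathcal T}(x,y)=\begin{cases}+1&\text{if }\mathcal T\text{ has the direction of } b_x\times b_y,\\-1&\text{otherwise.}\end{cases}\tag{1}$$
This is continuous, and $b_y\times b_x=-b_x\times b_y$ gives $s_{\mathcal T}\circ\tau=-s_{\mathcal T}$. $\square$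

What changes in general? The absence of triple points was used only in Lemma 2, where a value never had three preimages. Orientability was used only to obtain a height sign.

## 2. Linear and cyclic orders at a triple point

At a triple point with preimages $x_1,x_2,x_3$, a height sign gives three comparisons. They may contradict each other: if $s(x_1,x_2)=s(x_2,x_3)=s(x_3,x_1)=+1$, a height function obeying $s$ would have $h(x_1)>h(x_2)>h(x_3)>h(x_1)$. A complete antisymmetric relation on three elements is a linear order unless it is one of the two 3-cycles. This suggests the following condition.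

**(O)** There is a height sign $s:\widetilde\Delta^\circ\to\{\pm1\}$ such that for each triple point, with preimages $x_1,x_2,x_3$, it is *not* the case that $s(x_1,x_2)=s(x_2,x_3)=s(x_3,x_1)$. Equivalently, "$x_i$ is above $x_j$ iff $s(x_i,x_j)=+1$" is a linear order.

**Proposition 2.** *For any closed surface $K$ (orientable or not) and general position map $f$, (P) $\Leftrightarrow$ (O).*

*Proof.* If $(f,h)$ is an embedding, then $s(x,y)=\operatorname{sign}(h(x)-h(y))$ is a height sign, and at a triple point it is the order of the three numbers $h(x_i)$.

Conversely, let $s$ be as in (O). By Lemmas 1 and 2 we need a good function near a value $d$ with three preimages. These are nonsingular. For small $W_d$ the set $f^{-1}(W_d)$ lies in disjoint small discs $D_i\ni x_i$, with $f|_{D_i}$ an injective immersion. Each double pair over $W_d$ lies in some $D_i\times D_j$, $i\ne j$, close to $(x_i,x_j)$, and $s$ takes the value $s(x_i,x_j)$ on it. Let $h_d$ be constant on each $D_i$, the three constants being ordered as the linear order prescribes. This is good. $\square$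

So the question becomes: does approximability by embeddings force a *consistent* height sign? The answer is yes, and much less than embeddings is needed.

**Theorem 1.** *Let $K$ be a closed surface (orientable or not) with a fixed metric, and $f:K\to\mathbb R^3$ a general position map. There are $\varepsilon_0,\eta_0>0$ depending on $f$ such that the following are equivalent: (P); (A); (O); and*

**(A′)** *there is a continuous map $\varphi:K\to\mathbb R^4$ with $|\varphi-if|<\varepsilon_0$ and $\varphi(x)\ne\varphi(y)$ whenever $\operatorname{dist}(x,y)\ge\eta_0$.*

We already have (O) $\Leftrightarrow$ (P) $\Rightarrow$ (A). Also (A) $\Rightarrow$ (A′) is trivial, since an embedding separates all points. What remains is (A′) $\Rightarrow$ (O).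

## 3. A tube around the double pairs, and $C^1$-small perturbations

To read a height sign off a perturbation we must follow double pairs as $f$ moves. We build a tube around $\widetilde\Delta^\circ$ in which the transverse coordinate is the value of $F$.

**Removing the umbrellas.** Let $\widetilde\Delta_0$ be $\widetilde\Delta$ minus small open $\tau$-invariant arcs around the pairs $(c,c)$, with closures disjoint from all pairs $(x_i,x_j)$ of preimages of triple points. It is a compact 1-manifold on which $\tau$ acts. The components of $\widetilde\Delta^\circ$ are circles and open arcs, and each open arc only loses a bit at its ends. So each component of $\widetilde\Delta^\circ$ contains exactly one component of $\widetilde\Delta_0$. A height sign may therefore be prescribed on the components of $\widetilde\Delta_0$.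

**Lemma 3 (the tube).** *Let $B$ be the closed Euclidean unit ball in $\mathbb R^3$. For some $\rho>0$ there is an embedding $\chi:\widetilde\Delta_0\times\rho B\to(K\times K)\setminus\mathrm{diag}$ with*
$$\chi(p,0)=p,\qquad F(\chi(p,b))=b,\qquad \chi(\tau p,b)=\tau\chi(p,-b).\tag{2}$$

*Proof.* Use a product metric on $K\times K$ for which $\tau$ is an isometry. Let $N_p$ be the normal space of $\widetilde\Delta^\circ$ at $p$. Since $dF_p$ is onto with kernel $T_p\widetilde\Delta^\circ$, the restriction $dF_p:N_p\to\mathbb R^3$ is an isomorphism; let $L_p:\mathbb R^3\to N_p$ be its inverse. The map $\theta_p(b)=F(\exp_p(L_pb))$ has $\theta_p(0)=0$ and $d\theta_p(0)=\mathrm{id}$, so it is invertible near $0$, uniformly in $p$ in the compact set $\widetilde\Delta_0$. Put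
$$\chi(p,b)=\exp_p\bigl(L_p\,\theta_p^{-1}(b)\bigr).$$
Then $\chi(p,0)=p$ and $F(\chi(p,b))=\theta_p(\theta_p^{-1}(b))=b$. At $(p,0)$ the differential of $\chi$ is the inclusion on $T_p\widetilde\Delta_0$ and $L_p$ on $\mathbb R^3$, hence an isomorphism. Also $\chi$ is injective on $\widetilde\Delta_0\times0$. By compactness $\chi$ is an embedding for small $\rho$, with image off the diagonal.

For the symmetry, $F\circ\tau=-F$ gives $dF_{\tau p}\circ d\tau=-dF_p$, so $L_{\tau p}=-d\tau\circ L_p$. Hence
$$\theta_{\tau p}(b)=F(\exp_{\tau p}(-d\tau L_pb))=F(\tau\exp_p(L_p(-b)))=-\theta_p(-b),$$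
so $\theta_{\tau p}^{-1}(b)=-\theta_p^{-1}(-b)$. Therefore
$$\chi(\tau p,b)=\exp_{\tau p}\bigl(d\tau\, L_p\theta_p^{-1}(-b)\bigr)=\tau\chi(p,-b).\qquad\square$$

For $\varphi=(\psi,h):K\to\mathbb R^3\times\mathbb R$ write
$$\Psi(x,y)=\psi(x)-\psi(y),\qquad H(x,y)=h(x)-h(y).$$

If the perturbation is small together with its first derivatives, the tube answers the question at once.

**Proposition 3.** *If there are embeddings $\varphi_n:K\to\mathbb R^4$ converging to $i\circ f$ in $C^1$, then (O) holds, so $f$ is a projected embedding.*

*Proof.* Let $\varphi=\varphi_n=(\psi,h)$ with $n$ large, and let $g_p(b)=\Psi(\chi(p,b))$. By (2), $g_p(b)-b=(\Psi-F)(\chi(p,b))$. For $n$ large this is at most $\rho/2$ in norm and $\frac12$-Lipschitz in $b\in\rho B$, for all $p$. So $b\mapsto b-g_p(b)$ is a contraction of $\rho B$ into itself, and $g_p$ has exactly one zero $b(p)$. By uniqueness and compactness $b(p)$ is continuous in $p$. At $\chi(p,b(p))$ we have $\Psi=0$, so $H\ne0$ because $\varphi$ is injective. Put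
$$s(p)=\operatorname{sign}H(\chi(p,b(p))).$$
This is continuous on $\widetilde\Delta_0$. By (2), $\Psi(\chi(\tau p,b))=-g_p(-b)$, so $b(\tau p)=-b(p)$ and $\chi(\tau p,b(\tau p))=\tau\chi(p,b(p))$. Hence $s(\tau p)=-s(p)$. Extend $s$ to $\widetilde\Delta^\circ$ component by component.

At a triple point consider $(y_1,y_2,y_3)\mapsto(fy_1-fy_2,\,fy_2-fy_3)\in\mathbb R^6$ near $(x_1,x_2,x_3)$. A vector in the kernel of its differential is a triple of tangent vectors with one common image in all three tangent planes. That image is $0$ by transversality, so the differential is invertible. By the same contraction argument, for $n$ large the map with $\psi$ in place of $f$ has a zero $(y_1,y_2,y_3)$ as close to $(x_1,x_2,x_3)$ as we like. Then $(y_i,y_j)=\chi(p,b)$ with $p$ in the component of $(x_i,x_j)$. Since $\Psi(y_i,y_j)=0$, we have $b=b(p)$. So $s(x_i,x_j)=s(p)=\operatorname{sign}(h(y_i)-h(y_j))$, and three real numbers are linearly ordered. $\square$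

## 4. Many zeros over one double pair

With only $C^0$ closeness, the sentence that fails is "$g_p$ has exactly one zero". There may be many zeros over the same $p$, with $H>0$ at some and $H<0$ at others.

*Example.* Take two flat sheets, $u=(u_2,u_3)\mapsto(0,u_2,u_3)$ and $v=(v_1,v_3)\mapsto(v_1,0,v_3)$. They meet along the $X_3$-axis. Let $\gamma=(m,w,k):\mathbb R\to\mathbb R^3$ be a smooth embedded curve that equals $(0,t,0)$ for $|t|\ge\varepsilon$, stays $3\varepsilon$-close to $(0,t,0)$, and misses the first axis $\{w=k=0\}$. Perturb to
$$u\mapsto(m(u_2),w(u_2),u_3,k(u_2)),\qquad v\mapsto(v_1,0,v_3,0).$$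
Each sheet is embedded, and a common point would need $w=k=0$; so this is an embedding of the two sheets, close to the original map. The pairs $(u,v)$ with $\Psi=0$ are given by $w(u_2)=0$, $v_1=m(u_2)$, $v_3=u_3$, and there $H=k(u_2)$.

Let $\gamma$ contain a piece of helix $(m,w,k)=(m(\theta),-r\cos\theta,r\sin\theta)$ with $r<\varepsilon$, $0\le\theta\le(2N+1)\pi$ and $m$ small and increasing. Connect its two ends to $(0,\mp\varepsilon,0)$ outside the cylinder of radius $r$ about the first axis, and smooth. Then $w$ has $N+1$ zeros with $k>0$, all with $w$ increasing, and $N$ zeros with $k<0$, all with $w$ decreasing. The signed count of zeros with $H>0$ is $N+1$. Replacing $k$ by $-k$ gives the signed count $-N$. So over one double pair both signs of $H$ occur, and the signed count can be any integer.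

A signed count still makes sense after a $C^0$-small change, because it is a degree. This suggests replacing the sign $s(p)$ by the integer "degree of the zeros with $H>0$". Two matters must be settled. How does this integer change under $\tau$? And how are the six integers at a triple point related? The second is the heart of the matter, because "$y_1$ above $y_2$ above $y_3$" is a condition on triples, while our integers count pairs.

**Local degree.** Let $g$ be a continuous map from an oriented $m$-dimensional domain to $\mathbb R^m$, and let $Z'$ be a compact subset of the interior that is relatively open in $g^{-1}(0)$. Then $\deg(g,Z')\in\mathbb Z$ is the Brouwer degree at $0$ of $g$ on a small neighborhood of $Z'$, one whose closure contains no other zeros. If all zeros form a compact set in the interior, $\deg g:=\deg(g,g^{-1}(0))$. We use the following textbook facts.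

1. $\deg(g,Z')$ is additive over disjoint unions in $Z'$. It is multiplicative: $\deg(g\times g',Z'\times Z'')=\deg(g,Z')\deg(g',Z'')$.
2. If $g_t$, $t\in[0,1]$, is a homotopy and $\mathcal Z$ is a compact, relatively open subset of $\{(t,\cdot):g_t=0\}$ lying in $[0,1]\times$interior, then $\deg(g_t,\mathcal Z_t)$ does not depend on $t$.
3. Composition with a diffeomorphism of connected domains, or with a linear isomorphism of $\mathbb R^m$, multiplies the degree by the sign of the determinant. The identity has degree $1$ at its zero, so a linear isomorphism $\lambda$ has degree $\operatorname{sgn}\det\lambda$.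

For instance, $w(t)=t(t^2-1)$ has local degree $+1,-1,+1$ at $-1,0,1$, and local degree $0$ over $\{-1,0\}$.

In all our uses a continuous function $H$ does not vanish on a compact zero set. Then $\{H>0\}$ is open and closed in the zero set, hence compact and relatively open. The same works for homotopies.

## 5. Flat coordinates at the triple points, and the constants

The constants $\varepsilon_0,\eta_0$ must be fixed before $\varphi$ is given, so we first make all choices that depend only on $f$.

**Step 1: coordinates at a triple point.** We want each sheet to be almost a coordinate plane. At a triple point $d$ with preimages $x_1,x_2,x_3$, apply an affine isomorphism $A$ of $\mathbb R^3$, with linear part $A_0$, taking $d$ to $0$ and the tangent plane of the $i$-th sheet to $\{X_i=0\}$. In these coordinates use the sup-norm $\|\cdot\|$; elsewhere $|\cdot|$ is the Euclidean norm. Let $D_i\ni x_i$ be disjoint closed discs, parametrized by the coordinates $X_k$, $k\ne i$, of $Af$, ranging over $[-r,r]^2$. We write a point of $D_i$ by these two numbers, with indices telling which is which. Let $\ell_i$ be the inclusion of the plane $\{X_i=0\}$; for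 example $\ell_1(u_2,u_3)=(0,u_2,u_3)$. Then $Af=\ell_i+q_i$ on $D_i$ with $q_i(0)=0$, $dq_i(0)=0$. So for $r$ small $q_i$ is $\frac1{100}$-Lipschitz and $\|q_i\|\le r/100$. Use one $r$ for all triple points.

**Step 2: special slices.** The set $D_i\times D_j$ has dimension $4$. We single out 3-dimensional slices on which pairs can be counted. Let $i\ne j$ and let $k$ be the third index. For $a=(a_j,a_k)\in D_i$ and $p=(p_i,p_k)\in D_j$,
$$\ell_i a-\ell_j p:\qquad X_i:\ -p_i,\qquad X_j:\ a_j,\qquad X_k:\ a_k-p_k .\tag{3}$$
The two *special slices* of $D_i\times D_j$ are the 3-cubes $\{p_k=0\}$ and $\{a_k=0\}$. On a special slice $S$ the map $\ell_i-\ell_j$ is a linear map $\lambda_S$ that is a signed permutation of coordinates. For instance, on $\{p_k=0\}$ it is $(a_j,a_k,p_i)\mapsto(-p_i,a_j,a_k)$. So $\lambda_S$ is a sup-norm isometry.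

The difference $A_0F|_S-\lambda_S=q_i-q_j$ is $\frac2{100}$-Lipschitz. Hence $\|A_0F(z)-A_0F(z')\|\ge\frac{98}{100}\|z-z'\|$ on $S$, and $F|_S$ is injective. Its derivative satisfies $\|D(A_0F|_S)-\lambda_S\|\le\frac2{100}$, so all linear maps on the segment from $\lambda_S$ to $D(A_0F|_S)$ are invertible. Thus $F|_S$ is a local diffeomorphism, and
$$\operatorname{sgn}\det D(A_0F|_S)=\operatorname{sgn}\det\lambda_S.\tag{4}$$
The only zero of $F|_S$ is $(x_i,x_j)$.

**Step 3: slices are sections of the tube.** Since $F(\operatorname{int}S)$ is an open neighborhood of $0$, for small $\rho'\le\rho$ we have $\rho'B\subset F(\operatorname{int}S)$. Let $\beta_S=(F|_S)^{-1}:\rho'B\to\operatorname{int}S$. Since $(x_i,x_j)$ is an interior point of the image of $\chi$, for small $\rho'$ the image of $\beta_S$ lies in the image of $\chi$. If $\beta_S(b)=\chi(p,b')$, applying $F$ gives $b'=b$. So, $\chi$ being an embedding,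
$$\beta_S(b)=\chi(\sigma(b),b),\qquad \sigma:\rho'B\to C\ \text{continuous},\tag{5}$$
where $C$ is the component of $\widetilde\Delta_0$ containing $(x_i,x_j)=\beta_S(0)$. Use one $\rho'$ for all triple points and special slices.

**Step 4: constants.** Choose $\varepsilon_0>0$ with $2\varepsilon_0<\rho'\le\rho$ and such that $|z|<\varepsilon_0$ implies $\|A_0z\|\le r/100$ at each triple point. Choose $\eta_0>0$ with $\operatorname{dist}(x,y)\ge\eta_0$ for all $(x,y)$ in the image of $\chi$ and in all sets $D_i\times D_j$, $i\ne j$. These sets are compact and miss the diagonal, so such an $\eta_0$ exists.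

From now on $\varphi=(\psi,h)$ is a continuous map as in (A′). Then $|\Psi-F|\le2\varepsilon_0$; in fact $|\Psi-F|<2\varepsilon_0$ pointwise. Moreover:

$(\ast)$ *if $(x,y)$ is in the image of $\chi$ or in some $D_i\times D_j$, $i\ne j$, and $\Psi(x,y)=0$, then $H(x,y)\ne0$.*

Indeed $\operatorname{dist}(x,y)\ge\eta_0$, so $\varphi(x)\ne\varphi(y)$.

## 6. An integer for each component of the double curve

**Definition of $n_C$.** Let $C$ be a component of $\widetilde\Delta_0$, let $\rho'\le\rho''\le\rho$, and let $\sigma:\rho''B\to C$ be continuous. Consider
$$g_\sigma(b)=\Psi(\chi(\sigma(b),b)),\qquad b\in\rho''B .$$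
Since $F(\chi(\sigma(b),b))=b$, a zero of $g_\sigma$ has $|b|=|F-\Psi|\le2\varepsilon_0<\rho''$. So the zeros form a compact set in the interior. By $(\ast)$ they split into the compact, relatively open parts $\{H>0\}$ and $\{H<0\}$. Let $n_C$ be the local degree of $g_\sigma$ over the part $\{H>0\}$.

*It is independent of the choices.* Homotope $\sigma$ to a constant by $\sigma((1-t)b)$, then move the constant along a path in $C$. During both homotopies the zeros satisfy $|b|\le2\varepsilon_0$ and $H\ne0$, so fact 2 applies. A constant $\sigma$ may be restricted to a smaller ball without losing zeros, so the value does not depend on $\rho''$ either.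

In the example of Section 4 this is the signed count $N+1$ or $-N$, with the orientation in which $F$ itself has degree $1$.

**Lemma 4.** $n_C+n_{\tau C}=1$. *In particular $\tau C\ne C$.*

*Proof.* Fix $p\in C$ and let $g(b)=\Psi(\chi(p,b))$ on $\rho B$. As $|g(b)-b|\le2\varepsilon_0<\rho$, the straight homotopy from $g$ to the identity has no zeros on the boundary sphere, so $\deg g=1$. By additivity $1=n_C+n_C^-$, where $n_C^-$ is the local degree of $g$ over $\{H<0\}$. By (2),
$$\Psi(\chi(\tau p,b))=\Psi(\tau\chi(p,-b))=-g(-b),\qquad H(\chi(\tau p,b))=-H(\chi(p,-b)).$$
So $n_{\tau C}$ is the local degree of $b\mapsto-g(-b)$ over the zeros $b$ with $H(\chi(p,-b))<0$. Composing $g$ with $-\mathrm{id}$ on both sides multiplies the degree by $(-1)^3(-1)^3=1$, so $n_{\tau C}=n_C^-$. If $\tau C=C$, then $2n_C=1$, which is impossible for an integer. $\square$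

At a triple point write $n_{ij}=n_C$ for the component $C\ni(x_i,x_j)$. By Lemma 4, $n_{ij}+n_{ji}=1$. The next lemma lets us compute $n_{ij}$ on a special slice.

**Lemma 5.** *For a special slice $S\subset D_i\times D_j$, oriented by its coordinates, the local degree of $A_0\Psi|_S$ over $\{\Psi=0,\ H>0\}$ is $\operatorname{sgn}(\det\lambda_S)\,n_{ij}$.*

*Proof.* A zero of $\Psi|_S$ has $|F|\le2\varepsilon_0<\rho'$. Since $F|_S$ is injective, it lies in $\beta_S(\operatorname{int}\rho'B)\subset\operatorname{int}S$. By (5), $\Psi\circ\beta_S=g_\sigma$ with $\rho''=\rho'$, so its local degree over $\{H>0\}$ is $n_{ij}$. On $\beta_S(\operatorname{int}\rho'B)$ we have $A_0\Psi|_S=A_0\circ(\Psi\circ\beta_S)\circ F|_S$, where $F|_S$ is a diffeomorphism onto $\operatorname{int}\rho'B$. By fact 3 and (4), passing from $\Psi\circ\beta_S$ to $A_0\Psi|_S$ multiplies the degree by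
$$\operatorname{sgn}\det A_0\cdot\operatorname{sgn}\det D(F|_S)=\operatorname{sgn}\det D(A_0F|_S)=\operatorname{sgn}\det\lambda_S.\qquad\square$$

If there are no triple points, we are done: by Lemma 4 the components of $\widetilde\Delta_0$ come in pairs $\{C,\tau C\}$, so a height sign exists. In general we must relate the six integers.

## 7. Six products that sum to one

**Proposition 4.** *For every triple point,*
$$\sum_{(i,j,k)}n_{ij}\,n_{jk}=1,\tag{6}$$
*the sum being over the six permutations $(i,j,k)$ of $(1,2,3)$.*

Let us test it when all $n_{ij}$ are $0$ or $1$. For the linear order $1$ above $2$ above $3$ we have $n_{12}=n_{23}=n_{13}=1$ and the others $0$. Only $n_{12}n_{23}$ survives, and the sum is $1$. For the cyclic pattern $n_{12}=n_{23}=n_{31}=1$ the sum is $3$. So (6) sees cyclicity. Parity would not. With $\alpha=n_{12}$, $\beta=n_{23}$, $\gamma=n_{31}$ and $n_{ji}=1-n_{ij}$, the left side is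
$$2(\alpha\beta+\beta\gamma+\gamma\alpha)-2(\alpha+\beta+\gamma)+3,$$
which is odd for all integers. This is why we need integer degrees.

The idea of the proof is as follows. The triples $(y_1,y_2,y_3)$ with $\psi y_1=\psi y_2=\psi y_3$ are counted with total degree $1$, and they split into six classes by the order of the heights. The class $h(y_i)>h(y_j)>h(y_k)$ is cut out by one condition on the pair $(y_i,y_j)$ and one on $(y_j,y_k)$. The two conditions share only the middle point $y_j$. That point has two coordinates $p_i,p_k$, and we can deform so that the first condition uses only $p_i$ and the second only $p_k$. Then the count becomes a product of two slice counts.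

*Proof.* In this proof write $\psi$ for $A\psi$, so that differences of values of $\psi$ are values of $A_0\Psi$. On $D_i$ the choice of $\varepsilon_0$ gives
$$\|\psi-\ell_i\|\le\|A\psi-Af\|+\|q_i\|\le\tfrac r{100}+\tfrac r{100}=\delta:=\tfrac r{50}.\tag{7}$$
Let $E=D_1\times D_2\times D_3$. For $(y_1,y_2,y_3)\in E$ and a permutation $(i,j,k)$ put
$$\Gamma_{ijk}=(\psi y_i-\psi y_j,\ \psi y_j-\psi y_k),\qquad \Gamma^{\rm lin}_{ijk}=(\ell_iy_i-\ell_jy_j,\ \ell_jy_j-\ell_ky_k)\in\mathbb R^6.$$
Write $a=y_i=(a_j,a_k)$, $p=y_j=(p_i,p_k)$, $c=y_k=(c_i,c_j)$. By (3), the components of $\Gamma^{\rm lin}_{ijk}$ are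
$$X_i:\,-p_i,\quad X_j:\,a_j,\quad X_k:\,a_k-p_k;\qquad X_i:\,p_i-c_i,\quad X_j:\,-c_j,\quad X_k:\,p_k.\tag{8}$$
If they all vanish, all six coordinates vanish; so $\Gamma^{\rm lin}_{ijk}$ is a linear isomorphism.

**Step 1: the total degree.** We show $\deg\Gamma_{ijk}=\operatorname{sgn}\det\Gamma^{\rm lin}_{ijk}$. Replace $\psi|_{D_m}$ by $\ell_m+t(\psi-\ell_m)$, $t\in[0,1]$. By (7), at a zero of the corresponding map each component in (8) is at most $2\delta$ in absolute value. So $|p_i|,|a_j|,|c_j|,|p_k|\le2\delta$ and $|a_k|,|c_i|\le4\delta$. Since $4\delta<r$, all zeros of the homotopy stay in a compact subset of $\operatorname{int}E$. The claim follows from facts 2 and 3.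

**Step 2: six parts.** We split the zeros by the order of heights. The zero set $Z\subset\operatorname{int}E$ of $\Gamma_{ijk}$ is the set where $\psi y_1=\psi y_2=\psi y_3$; it does not depend on $(i,j,k)$. On it $h(y_1),h(y_2),h(y_3)$ are distinct, by $(\ast)$ applied to each pair. So $Z$ is the disjoint union of the six compact, relatively open parts $Z_{ijk}=\{h(y_i)>h(y_j)>h(y_k)\}$. Put
$$t_{ijk}=\operatorname{sgn}\det\Gamma^{\rm lin}_{123}\cdot\deg(\Gamma_{123},Z_{ijk}),\qquad\text{so that}\qquad \sum_{(i,j,k)} t_{ijk}=1\tag{9}$$
by Step 1 and additivity. It remains to prove $t_{ijk}=n_{ij}n_{jk}$.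

The differences $z_i-z_j$, $z_j-z_k$ of three vectors in $\mathbb R^3$ are obtained from $z_1-z_2$, $z_2-z_3$ by a constant invertible matrix $M\in GL_6(\mathbb R)$. So $\Gamma_{ijk}=M\Gamma_{123}$ and $\Gamma^{\rm lin}_{ijk}=M\Gamma^{\rm lin}_{123}$ with the same $M$. Both factors in (9) change by $\operatorname{sgn}\det M$, hence
$$t_{ijk}=\operatorname{sgn}\det\Gamma^{\rm lin}_{ijk}\cdot\deg(\Gamma_{ijk},Z_{ijk}).$$
This product does not depend on the orientation of $E$, since both factors change sign with it. So we may use the coordinates $(a_j,a_k,p_i,p_k,c_i,c_j)$ in this order.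

**Step 3: splitting the middle point.** We deform $\Gamma_{ijk}$ to a product. For $t\in[0,1]$ let
$$p'=(p_i,(1-t)p_k),\qquad p''=((1-t)p_i,p_k)\in D_j,$$
$$\Gamma_t(a,p,c)=\bigl(\psi a-\psi p',\ \psi p''-\psi c\bigr),$$
so that $\Gamma_0=\Gamma_{ijk}$. By (7) and (3), a zero of $\Gamma_t$ satisfies
$$|p_i|,\ |a_j|,\ |a_k-(1-t)p_k|\le2\delta,\qquad |p_k|,\ |c_j|,\ |(1-t)p_i-c_i|\le2\delta .$$
So all coordinates are at most $4\delta<r$ in absolute value, and the zero set of the homotopy is compact in $[0,1]\times\operatorname{int}E$. At such a zero,
$$H_1=h(a)-h(p')\ne0,\qquad H_2=h(p'')-h(c)\ne0,$$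
by $(\ast)$ applied to $(a,p')\in D_i\times D_j$ and to $(p'',c)\in D_j\times D_k$. We do not need to compare $h(p')$ with $h(p'')$. So $\{H_1>0,\ H_2>0\}$ is a compact, relatively open subset of the zero set of the homotopy, and the local degree of $\Gamma_t$ over it does not depend on $t$.

At $t=0$ we have $p'=p''=p$, and this local degree is $\deg(\Gamma_{ijk},Z_{ijk})$.

At $t=1$ we have $p'=(p_i,0)$ and $p''=(0,p_k)$, so $\Gamma_1$ is the product of
$$(a_j,a_k,p_i)\mapsto\psi a-\psi(p_i,0)\qquad\text{and}\qquad(p_k,c_i,c_j)\mapsto\psi(0,p_k)-\psi c ,$$
where $(p_i,0)$ has $p_k=0$ and $(0,p_k)$ has $p_i=0$. The first is $A_0\Psi$ on the slice $S=\{p_k=0\}$ of $D_i\times D_j$, whose third index is $k$. The second is $A_0\Psi$ on the slice $S'=\{p_i=0\}$ of $D_j\times D_k$, whose third index is $i$. Both slices are special, and the condition $H_1>0$, $H_2>0$ is the product of the conditions $H>0$ on $S$ and on $S'$. By Lemma 5 and multiplicativity,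
$$\deg(\Gamma_{ijk},Z_{ijk})=\operatorname{sgn}\det\lambda_S\cdot\operatorname{sgn}\det\lambda_{S'}\cdot n_{ij}n_{jk}.$$

**Step 4: the signs.** Run the same homotopy with $\ell_m$ in place of $\psi$. It consists of linear maps with components
$$-p_i,\ a_j,\ a_k-(1-t)p_k;\qquad (1-t)p_i-c_i,\ -c_j,\ p_k .$$
These are isomorphisms for every $t$, since vanishing of all six components forces all coordinates to vanish. The homotopy begins at $\Gamma^{\rm lin}_{ijk}$ and ends at $\lambda_S\times\lambda_{S'}$. Hence $\operatorname{sgn}\det\Gamma^{\rm lin}_{ijk}=\operatorname{sgn}\det\lambda_S\cdot\operatorname{sgn}\det\lambda_{S'}$. Multiplying with the formula of Step 3 gives $t_{ijk}=n_{ij}n_{jk}$, and (9) becomes (6). $\square$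

**Proof of Theorem 1, (A′) $\Rightarrow$ (O).** Define $s$ on a component of $\widetilde\Delta^\circ$ to be $+1$ if $n_C\ge1$ and $-1$ if $n_C\le0$, where $C$ is the component of $\widetilde\Delta_0$ in it. These cases exhaust the integers. By Lemma 4, $n_{\tau C}=1-n_C$, which is $\le0$ exactly when $n_C\ge1$. So $s\circ\tau=-s$, and $s$ is a height sign.

Suppose that at some triple point $s(x_1,x_2)=s(x_2,x_3)=s(x_3,x_1)$. If the common value is $+1$, then $n_{12},n_{23},n_{31}\ge1$ and $n_{21},n_{32},n_{13}\le0$. The left side of (6) is then
$$\underbrace{n_{12}n_{23}+n_{23}n_{31}+n_{31}n_{12}}_{\ge3}+\underbrace{n_{32}n_{21}+n_{21}n_{13}+n_{13}n_{32}}_{\ge0}\ \ge\ 3,$$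
a contradiction. If the common value is $-1$, then $n_{21},n_{32},n_{13}\ge1$ and $n_{12},n_{23},n_{31}\le0$. The two brackets exchange roles, and the sum is again at least $3$. So $s$ satisfies (O). Together with Proposition 2 and (P) $\Rightarrow$ (A) $\Rightarrow$ (A′), this proves Theorem 1. $\blacksquare$

## 8. Resolvable triple points: one or two equal directions

We return to the conjecture. Let $K$ be a closed orientable surface with a chosen orientation, and let $\mathcal T$ be an orientation on $\Delta$. A triple point $d$ is the intersection of the images of three sheets $D_1,D_2,D_3$. Let $a_1,a_2,a_3$ be vectors at $d$ parallel to $fD_2\cap fD_3$, $fD_3\cap fD_1$, $fD_1\cap fD_2$, directed according to $\mathcal T$. Let $b_1,b_2,b_3$ be the positive normal vectors of $fD_1,fD_2,fD_3$ at $d$. Say that $a_j$ and $b_j$ have the *same direction* if $\langle a_j,b_j\rangle>0$, and let $\nu_{\mathcal T}(d)\in\{0,1,2,3\}$ be the number of $j$ for which they do. The condition is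

**(1.3.1)** There is an orientation $\mathcal T$ on $\Delta$ such that all triple points of $f$ are resolvable with respect to $\mathcal T$.

The statement of the problem calls $d$ resolvable if $\nu_{\mathcal T}(d)$ is $0$ or $3$. As we now show, for the known result (P) $\Leftrightarrow$ (1.3.1) to hold, "resolvable" must mean that $\nu_{\mathcal T}(d)$ is $1$ or $2$, and "nonresolvable" that it is $0$ or $3$; the two words are interchanged.

*Example.* Let the sheets be the coordinate planes with $b_j=e_j$, and let $\mathcal T$ be related to $s=s_{\mathcal T}$ by (1). For the linear order $1$ above $2$ above $3$, we have $s(x_1,x_2)=s(x_2,x_3)=1$ and $s(x_3,x_1)=-1$. So $a_3=e_1\times e_2=e_3$, $a_1=e_2\times e_3=e_1$ and $a_2=-e_3\times e_1=-e_2$ up to positive multiples, and $\nu=2$. For the cyclic relation with all three signs $+1$, $\nu=3$.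

**Theorem 2.** *Let $K$ be a closed orientable surface and $f:K\to\mathbb R^3$ a general position map. Then (O) holds if and only if there is an orientation $\mathcal T$ on $\Delta$ with $\nu_{\mathcal T}(d)\in\{1,2\}$ at every triple point $d$. Hence, with "resolvable" meaning that the number is $1$ or $2$,*
$$(1.3.1)\iff(\mathrm P)\iff(\mathrm A).$$

*Proof.* First, $\mathcal T\mapsto s_{\mathcal T}$ from (1) is a bijection between orientations of $\Delta$ and height signs. Given $s$, orient $\Delta$ at $[(x,y)]$ by the direction of $s(x,y)\,b_x\times b_y$. This is unchanged when $x$ and $y$ are exchanged, it is continuous, and it extends to the endpoints of arcs. The two constructions are inverse to each other.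

Now let $d$ be a triple point with preimages $x_1,x_2,x_3$, and let $s=s_{\mathcal T}$. Up to positive multiples,
$$a_3=s(x_1,x_2)\,b_1\times b_2,\qquad a_1=s(x_2,x_3)\,b_2\times b_3,\qquad a_2=s(x_3,x_1)\,b_3\times b_1.$$
With $\omega=\operatorname{sgn}\det(b_1,b_2,b_3)\ne0$, the signs of $\langle a_3,b_3\rangle$, $\langle a_1,b_1\rangle$, $\langle a_2,b_2\rangle$ are therefore
$$\omega\,s(x_1,x_2),\qquad \omega\,s(x_2,x_3),\qquad \omega\,s(x_3,x_1).$$
So $\nu_{\mathcal T}(d)\in\{0,3\}$ if and only if $s(x_1,x_2)=s(x_2,x_3)=s(x_3,x_1)$, that is, if and only if the relation is cyclic. Hence $s_{\mathcal T}$ is as in (O) if and only if $\nu_{\mathcal T}\in\{1,2\}$ at all triple points. The last statement follows from Theorem 1. $\blacksquare$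

So the conjecture $(1.3.1)\Leftrightarrow(\mathrm A)$ is true, where (1.3.1) is the criterion for (P) described in the known result; the argument reproves that result as well. In any reading of the words, (A) $\Leftrightarrow$ (P) holds by Theorem 1. The existence statement in Theorem 2 does not depend on the chosen orientation of $K$, connected or not, since (O) does not mention one.

## 9. Four spheres and the printed wording

**Proposition 5.** *If "resolvable" is read literally as "the number is $0$ or $3$", then both $(1.3.1)\Leftrightarrow(\mathrm P)$ and $(1.3.1)\Leftrightarrow(\mathrm A)$ fail, already for a union of four round spheres, and also for a general position immersion of $S^2$.*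

*Proof.* **Step 1: four spheres.** Let $K=S_1\sqcup S_2\sqcup S_3\sqcup S_4$, and let $f$ embed the $S_i$ as unit round spheres centered at the vertices $v_i$ of a small regular tetrahedron, oriented by outward normals. This is a general position map. Each pair meets transversely in one circle. Each three meet in two points, which lie off the plane of the three centers; at such a point $q$ the normals $q-v_i$ are independent. A common point of all four spheres would be equidistant from all $v_i$, hence the circumcenter, at distance $1$; but the circumradius is not $1$. The function $h=i$ on $S_i$ makes $(f,h)$ an embedding, so (P) and (A) hold.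

An orientation $\mathcal T$ of the six circles is a tournament on $\{1,2,3,4\}$: put $i\to j$ if and only if $\mathcal T$ on $S_i\cap S_j$ is directed as $b_i\times b_j$, that is, $s_{\mathcal T}=+1$ on the pairs in $S_i\times S_j$. By the proof of Theorem 2, the number is $0$ or $3$ at all triple points only if all four triples of vertices are cyclic. There are 6 edges and 4 vertices, so some vertex $v$ has out-degree at least $2$, say $v\to u$ and $v\to w$. Then $\{v,u,w\}$ is not cyclic, because in a 3-cycle every out-degree is $1$. So the literal condition fails for every $\mathcal T$.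

**Step 2: where tubes can be attached.** We connect the spheres without touching $\Delta$. Let $U$ be the union of the four closed round balls and $c_0$ the centroid of the tetrahedron. Then $c_0$ lies in every ball, so $U$ is compact and star-shaped about $c_0$. Its complement is connected, since from any point outside $U$ one can move radially outward. Let $R$ be the circumradius and let $q$ be the point of $fS_i$ farthest from $c_0$; it is at distance $1+R$, in the direction of $v_i$. For $j\ne i$ we have $|q-v_j|>(1+R)-R=1$, strictly because $v_j$ is not in the direction of $q$. So $q\in\partial U$ lies on no other sphere, and a small disc in $S_i$ around it maps into $\partial U$ and misses $\Delta$.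

**Step 3: one sphere.** Choose three disjoint embedded arcs with interiors outside $U$, ending transversely at distinct points of such discs, joining $S_1$ to $S_2$, $S_2$ to $S_3$, and $S_3$ to $S_4$. Replace small discs at their ends by thin disjoint tubes along the arcs. Joining four spheres in a chain by three tubes gives $S^2$. Both ends of each tube are attached from the outside, so the outward orientations extend over the tubes. The set $\Delta$ and the normals along it are unchanged, so the argument of Step 1 shows that the literal condition fails for every $\mathcal T$. Extend $h$ smoothly over the tubes. They are embedded, disjoint from each other, and disjoint from the rest of the image except along their ends; so all double pairs lie in the old part, where $h$ still separates them. Hence (P), and so (A), still hold. $\square$
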